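# Completing a hairy clique along a sequence of linked vertices

## 1. Truncated copies along a sequence force a whole copy

**Theorem 1.** Let $n\ge 2$. Let $C$ be a graph consisting of a complete graph $K$ of order $n$ together with one finite path, possibly of length $0$, attached at each vertex of $K$ by one of its endpoints; the attached paths are pairwise vertex-disjoint and meet $K$ only in these endpoints. For $v\in V(C)$ let $C_v'$ be the component of $C\setminus\{v\}$ that contains $K\setminus\{v\}$, and let $C_v$ be the subgraph of $C$ induced on $C_v'\cup\{v\}$. Let $G$ be a graph and let $v_0,v_1,v_2,\dots$ be distinct vertices of $G$ such that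

> $(\ast)$ for every $i\ge 0$ and every finite $F\subseteq V(G)\setminus\{v_i,v_{i+1}\}$ there is a $v_i$–$v_{i+1}$ path in $G-F$.

Suppose that each $v_i$ lies in a subgraph $C_i$ of $G$ with $(v_i,C_i)\cong(v,C_v)$ for some $v=v(i)\in V(C)$. Then $C$ is isomorphic to a subgraph of $G$.

Theorem 1 implies the following statement, which is posed as the conjecture "Hairy Ball II" in "Forbidden Substructures And Combinatorial Dichotomies: WQO And Universality" (http://sites.math.rutgers.edu/~cherlin/Paper/2011Dichotomies.pdf).

**Theorem 2 (Hairy Ball II).** Let $C$ be as in Theorem 1. Let $G$ be a graph containing a sequence of vertices $(v_i)_{i\in\mathbb Z}$ that lie along a 2-way infinite path $Q$ which is free in $G$ over the $(v_i)_{i\in\mathbb Z}$, and suppose that each $v_i$ belongs to a subgraph $C_i$ such that $(v_i,C_i)$ is isomorphic to a pair $(v,C_v)$ with $v\in V(C)$. Then $C$ is isomorphic to a subgraph of $G$.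

In Theorem 2 the $v_i$ are distinct and are enumerated in their order along $Q$ for some orientation of $Q$. They need not exhaust the vertices of $Q$. In both theorems the vertex $v$ may depend on $i$, and the claim is made for every $n\ge2$ and every choice of lengths of the attached paths.

The rest of this section explains the words in these statements. "Subgraph" means a not necessarily induced subgraph. Except for $Q$, paths are finite and have no repeated vertices, and the length of a path is its number of edges. We fix $n$ and $C$ and put $m:=|V(C)|$. The path attached at $x\in K$ is called the *hair* at $x$, and $\ell_x$ is its length; clearly $\ell_x<m$.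

**Isomorphic pairs.** For graphs $D,D'$ and vertices $w\in V(D)$, $w'\in V(D')$, the notation $(w,D)\cong(w',D')$ means that some graph isomorphism $D\to D'$ sends $w$ to $w'$.

**What $C_v$ looks like.** Let $u\in K$ be the vertex whose hair contains $v$. Deleting $v$ cuts off the part of this hair beyond $v$ and nothing else. So $C_v$ consists of $K$, the full hairs at all $x\in K\setminus\{u\}$, and the hair at $u$ truncated at $v$. The vertex $v$ is the last vertex of the truncated hair, and $v=u$ is allowed.

*Example.* Let $C$ be a triangle $xyz$ with a hair $x,p,q$ at $x$ and hairs of length $0$ at $y$ and $z$. Then $C_x$ is the triangle alone, $C_p$ is the triangle with the edge $xp$, and $C_q=C$. Also $C_y=C$, because $y$ is the last vertex of its own hair.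

**Definition (free).** Let $A\subseteq V(G)$. A finite subgraph $H$ of $G$ is *free over $A$ in $G$* if for every finite $F\subseteq V(G)$ there is an injective map $f:V(H)\to V(G)$ such that

1. $f$ maps edges of $H$ to edges of $G$;
2. $f$ fixes every vertex of $V(H)\cap A$;
3. $f(x)\notin F$ for every $x\in V(H)\setminus A$.

An infinite path in $G$ is free over $A$ if each of its finite subpaths is.

*Example.* Let $H$ be a path $a\,x\,b$ in $G$ and $A=\{a,b\}$. A map $f$ as above sends $x$ to a common neighbour of $a$ and $b$ outside $F$. So $H$ is free over $A$ if and only if $a$ and $b$ have infinitely many common neighbours. If $V(H)\subseteq A$, then $H$ is always free over $A$: take $f$ to be the identity.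

**Theorem 1 implies Theorem 2.** Use only the $v_i$ with $i\ge0$; we have to check $(\ast)$. Let $H$ be the subpath of $Q$ from $v_i$ to $v_{i+1}$, and let $A=\{v_j:j\in\mathbb Z\}$. Since the $v_j$ are enumerated in their order along $Q$, the path $H$ meets $A$ exactly in its two ends. Let $F$ be finite with $v_i,v_{i+1}\notin F$. By freeness there is an injective edge-preserving $f$ on $V(H)$ that fixes both ends and sends all inner vertices outside $F$. So $f(H)$ is a $v_i$–$v_{i+1}$ path in $G-F$, and $(\ast)$ holds. $\square$

From here on we work with Theorem 1. For each $i$ fix an isomorphism $C_{v(i)}\to C_i$ sending $v(i)$ to $v_i$. Let $K_i$ be the image of $K$ under it; this is a clique of $n$ vertices. The *hairs of $C_i$* are the images of the hairs of $C_{v(i)}$. One of them, the *truncated hair*, ends at $v_i$; the others are full.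

## 2. Fresh paths, the case $n=2$, and the square of a path

**The trivial cases.** If some $v(i)$ is the last vertex of its hair, then $C_{v(i)}=C$ and $C_i$ is a copy of $C$. In particular nothing is to be proved if all hairs have length $0$.

**Lemma 1 (fresh paths).** If $F\subseteq V(G)$ is finite and $v_j,\dots,v_{j+m}\notin F$, then $G-F$ has a path of length $\ge m$ starting at $v_j$.

*Proof.* For $t=0,\dots,m-1$ in turn, use $(\ast)$ to choose a $v_{j+t}$–$v_{j+t+1}$ path $P_t$ that avoids $F$, all of $\{v_j,\dots,v_{j+m}\}\setminus\{v_{j+t},v_{j+t+1}\}$, and all vertices of $P_0,\dots,P_{t-1}$ except $v_{j+t}$. The forbidden set is finite and must not contain $v_{j+t+1}$; this is so because each earlier $P_s$ avoids every vertex of $\{v_j,\dots,v_{j+m}\}$ except $v_{j+s}$ and $v_{j+s+1}$. Now $P_t$ meets the earlier paths only in $v_{j+t}$, so the concatenation $P_0P_1\cdots P_{m-1}$ is a path, and its length is at least $m$. $\square$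

**The case $n=2$.** Here $C$ is a path with $m$ vertices, and Lemma 1 with $F=\emptyset$ already gives a path of length $\ge m$ in $G$.

**The case $n\ge3$, first attempt.** We need the clique, so start from $C_0$. Only the hair that ends at $v_0$ may be too short. Lengthen it by Lemma 1, applied with $j=0$ and $F=V(C_0)\setminus\{v_0\}$. This works if $v_1,\dots,v_m\notin V(C_0)$, and it stops working as soon as one of these vertices lies in $C_0$. We also cannot thin out the sequence to avoid the collision, because $(\ast)$ does not pass to subsequences: in a one-way infinite path $v_0v_1v_2\dots$ condition $(\ast)$ holds, but $v_0$ and $v_2$ are separated by $v_1$.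

**The collision really occurs.** Let $C$ be a triangle with a hair of length $1$ at each vertex, so $m=6$. Let $G$ be the *square of a path*: its vertices are $v_i$ $(i\in\mathbb Z)$, and $v_i,v_j$ are adjacent when $1\le|i-j|\le2$. Consecutive $v_i$ are adjacent, so $(\ast)$ holds. Let $C_i$ be the triangle $v_{i-1}v_iv_{i+1}$ with the hairs $v_{i-1}v_{i-2}$ and $v_{i+1}v_{i+2}$. This is a copy of $C_v$ for $v\in K$, with $v_i$ in the role of $v$. The neighbours of $v_i$ are $v_{i-2},v_{i-1},v_{i+1},v_{i+2}$, and all of them lie in $C_i$. So no $C_i$ extends to a copy of $C$ by adding a hair at $v_i$. But $G$ does contain $C$: keep the triangle and the hair $v_{i-1}v_{i-2}$, move the hair at $v_{i+1}$ to $v_{i+1}v_{i+3}$, and use the vertex $v_{i+2}$, now free, for the hair $v_iv_{i+2}$.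

So we must be ready to reroute the hairs that are already there, and to do this we must know how many disjoint routes lead away from $K_i$ towards infinity. Menger's theorem counts disjoint routes by separators, and this leads to the next section.

## 3. Good separations of a clique from the tail of the sequence

**Menger's theorem.** An *$A$–$B$ path* meets $A$ exactly in its first vertex and $B$ exactly in its last vertex; a single vertex of $A\cap B$ is allowed. A set $Z$ *separates* $A$ from $B$ if every $A$–$B$ path meets $Z$. For arbitrary graphs and finite $k$: if no set of fewer than $k$ vertices separates $A$ from $B$, then there are $k$ disjoint $A$–$B$ paths.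

**Definition (good separation).** A pair $(X,Y)$ with $X\cup Y=V(G)$ is a *good separation* if there is no edge between $X\setminus Y$ and $Y\setminus X$, the set $X\cap Y$ is finite, and $X$ contains only finitely many of the $v_i$ $(i\ge0)$. Its *separator* is $X\cap Y$ and its *order* is $|X\cap Y|$. We write $(X,Y)\le(X',Y')$ if $X\subseteq X'$ and $Y\supseteq Y'$.

The side $X$ is the inside, and the tail of the sequence is outside. Three simple facts will be used all the time. All neighbours of a vertex of $X\setminus Y$ lie in $X$, and all neighbours of a vertex of $Y\setminus X$ lie in $Y$. A path with one end in $X$ and the other in $Y$ meets $X\cap Y$. Every clique lies in $X$ or in $Y$, since otherwise it would contain an edge between $X\setminus Y$ and $Y\setminus X$.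

**Definition ($\kappa$).** For an $n$-clique $L$ let $\kappa(L)$ be the minimum order of a good separation $(X,Y)$ with $L\subseteq X$. It is at most $n$, because $(L,V(G))$ is good.

*Example.* In the square of a path, let $L=K_i=\{v_{i-1},v_i,v_{i+1}\}$, $i\ge0$. Let $(X,Y)$ be good of order at most $2$ with $L\subseteq X$ and separator $S$. Then $X\setminus Y\ne\emptyset$ because $|L|=3$, and $v_j\in Y\setminus X$ for all large $j$. So $G-S$ is disconnected. If $S$ contained no two consecutive vertices $v_a,v_{a+1}$, then consecutive vertices of $G-S$ would have indices differing by at most $2$ and would be adjacent, so $G-S$ would be connected. Hence $S=\{v_a,v_{a+1}\}$ for some $a$. The components of $G-S$ are $\{v_j:j<a\}$ and $\{v_j:j>a+1\}$, and the second contains $v_j$ for all large $j$. So $X=\{v_j:j\le a+1\}$ and $Y=\{v_j:j\ge a\}$, and $L\subseteq X$ means $a\ge i$. Conversely, all these pairs are good. So $\kappa(L)=2$, and among the good separations of order $2$ with $L$ inside there is a $\le$-least one, namely $a=i$.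

The existence of a least one is a general fact, and it rests on the following count.

**Lemma 2 (corners).** Let $(X,Y),(X',Y')$ be good.

(a) $(X\cap X',\,Y\cup Y')$ and $(X\cup X',\,Y\cap Y')$ are good, and their orders sum to $|X\cap Y|+|X'\cap Y'|$.

(b) $(X\cap Y',\,Y\cup X')$ and $(X'\cap Y,\,Y'\cup X)$ are good, and their orders sum to $|X\cap Y|+|X'\cap Y'|$.

*Proof.* (a) A vertex outside $Y\cup Y'$ lies in $X\cap X'$, and a vertex outside $Y\cap Y'$ lies in $X\cup X'$, so both pairs cover $V(G)$. Both $X$-sides contain finitely many $v_i$. If $u\in(X\cap X')\setminus(Y\cup Y')$, then $u\in X\setminus Y$ and $u\in X'\setminus Y'$, so all neighbours of $u$ lie in $X\cap X'$. If $u\in(Y\cap Y')\setminus(X\cup X')$, then likewise all neighbours of $u$ lie in $Y\cap Y'$. So the edge conditions hold. For the orders, count vertex by vertex.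

- A vertex in both old separators lies in both new ones.
- A vertex of $X\cap Y$ in $X'\setminus Y'$ lies only in the first new separator, and a vertex of $X\cap Y$ in $Y'\setminus X'$ lies only in the second. The same holds with the two pairs exchanged.
- A vertex in no old separator lies in no new one. If it lies in $(X\setminus Y)\cap(X'\setminus Y')$, it is in neither new $Y$-side. If it lies in $(Y\setminus X)\cap(Y'\setminus X')$, it is in neither new $X$-side. If it lies in $(X\setminus Y)\cap(Y'\setminus X')$, it is in neither $X\cap X'$ nor $Y\cap Y'$, and the remaining case is symmetric.

So each vertex contributes equally to both sums, and in particular the new separators are finite.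

(b) The edge conditions and the count in (a) did not use the condition on the $v_i$. Apply them to $(X,Y)$ and $(Y',X')$. This gives the pairs $(X\cap Y',Y\cup X')$ and $(X\cup Y',Y\cap X')$; exchange the sides of the second. The sets $X\cap Y'$ and $X'\cap Y$ contain finitely many $v_i$, since $X$ and $X'$ do. $\square$

**Lemma 3 (least separation).** For an $n$-clique $L$, among the good separations $(X,Y)$ of order $\kappa(L)$ with $L\subseteq X$ there is a $\le$-least one.

*Proof.* Let $\mathcal S\neq\emptyset$ be the set of these separations and $\kappa=\kappa(L)$. Given two members of $\mathcal S$, both separations of Lemma 2(a) have $L$ in their $X$-side, so both have order $\ge\kappa$. Their orders sum to $2\kappa$, so both lie in $\mathcal S$. Thus $\mathcal S$ is closed under finite meets $(\bigcap X,\bigcup Y)$.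

Let $X^*=\bigcap X$ and $Y^*=\bigcup Y$ over all members of $\mathcal S$. A vertex outside $Y^*$ lies in every $X$, so $X^*\cup Y^*=V(G)$. A vertex of $X^*\setminus Y^*$ lies in $X\setminus Y$ for every member, so its neighbours lie in every $X$, that is, in $X^*$. Also $X^*$ contains finitely many $v_i$, and $L\subseteq X^*$. It remains to bound the order. Suppose some $F\subseteq X^*\cap Y^*$ had $\kappa+1$ elements. For each $f\in F$ choose a member $(X_f,Y_f)$ with $f\in Y_f$. The meet of these finitely many members lies in $\mathcal S$ and has $F$ in its separator, a contradiction. So $|X^*\cap Y^*|\le\kappa$. Hence $(X^*,Y^*)$ is good, its order is exactly $\kappa$ by the definition of $\kappa$, and it is the least element of $\mathcal S$. $\square$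

The last tool of this section turns a small separator found somewhere outside into a good separation. It is what makes Menger's theorem applicable.

**Lemma 4 (pushing).** Let $(X,Y)$ be good with separator $S$, let $Z\subseteq Y$ be finite, and let $W$ be the set of vertices joined to $S\setminus Z$ by a path in $G[Y]-Z$ (including $S\setminus Z$ itself). If $W$ contains finitely many $v_i$, then $(X\cup W\cup Z,\;Y\setminus W)$ is good with separator $Z$.

*Proof.* The union is $V(G)$. We have $W\cap Z=\emptyset$ and $S\setminus Z\subseteq W$, so $S\setminus W=S\cap Z$, and the intersection of the two sides is $(S\setminus W)\cup Z=Z$. For the edge condition, let $w\in(Y\setminus W)\setminus(X\cup W\cup Z)$ be adjacent to $u\in(X\cup W\cup Z)\setminus(Y\setminus W)$. Then $u\in W$ or $u\in X\setminus Y$. If $u\in W$, then $w\in Y\setminus Z$ gives $w\in W$, a contradiction. If $u\in X\setminus Y$, then $uw$ is an edge between $X\setminus Y$ and $Y\setminus X$, a contradiction. Finally, $X\cup W\cup Z$ contains finitely many $v_i$. $\square$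

## 4. Long disjoint paths leaving a minimal separator

We want: if $(X,Y)$ is a good separation of minimum order $\kappa(L)$ around $L$, then disjoint paths of length $m$ leave $X$ from all vertices of its separator. Menger's theorem will give disjoint paths from the separator to a tail of the sequence, but these may be short. Lengthening them all at once by Lemma 1 runs into the same collision as before: the end $v_{j+1}$ of one path may block the extension at the end $v_j$ of another. The remedy is to take each short path from a Menger system of its own, far out. Two such systems overlap only in a controlled way after a standard thinning out.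

**Lemma 5 (uniformization).** Let $I$ be finite, $M\subseteq\mathbb N$ infinite, and $g_r:I\to V(G)$ for $r\in M$. There is an infinite $M'\subseteq M$ such that each $c\in I$ is either *constant* ($g_r(c)$ is the same for all $r\in M'$) or *moving*, meaning $g_r(c)\ne g_{r'}(c')$ for all distinct $r,r'\in M'$ and all $c'\in I$. In particular moving values are never constant values. Moreover, for each finite $F$ and all but finitely many $r\in M'$, no moving $c$ has $g_r(c)\in F$.

*Proof.* Every function on an infinite set is constant or injective on some infinite subset. Thin out successively so that for each $c\in I$ the map $r\mapsto g_r(c)$ is constant or injective. Then choose $r_1<r_2<\cdots$ greedily such that the values of the injective coordinates at $r_t$ avoid the finite set of all values at $r_1,\dots,r_{t-1}$ and all constant values. This makes every injective coordinate moving. The last claim holds because $r\mapsto g_r(c)$ is injective for each moving $c$. $\square$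

*Example.* Take $I=\{1,2\}$, pairwise distinct vertices $a,b_0,b_1,\dots$, and $g_r(1)=a$, $g_r(2)=b_r$. Then $1$ is constant and $2$ is moving, with $M'=M$.

**Lemma 6 (outward extension).** Let $L$ be an $n$-clique and $(X,Y)$ a good separation of order $\kappa(L)$ with $L\subseteq X$ and separator $S$. Then there are disjoint paths $R_s$ $(s\in S)$ of length $m$ in $G[Y]$, with $R_s$ starting at $s$ and $V(R_s)\cap X=\{s\}$.

*Proof.* Let $k=|S|$ and $V_N=\{v_i:i>N\}$. Choose $N_0$ with $X\cap V_{N_0}=\emptyset$. From now on $N\ge N_0$, so $V_N\subseteq Y\setminus X$.

**Step 1.** *This step links $S$ to every tail.* Suppose some $Z\subseteq Y$ with $|Z|<k$ separates $S$ from $V_N$ in $G[Y]$. Then the set $W$ of Lemma 4 misses $V_N$, so it contains finitely many $v_i$. Lemma 4 gives a good separation of order $|Z|<\kappa(L)$ with $L$ in its $X$-side, a contradiction. By Menger there are disjoint $S$–$V_N$ paths $P^N_s$ $(s\in S)$ in $G[Y]$, with $P^N_s$ starting at $s$. As $P^N_s$ lies in $Y$ and meets $S$ only in $s$, it meets $X$ only in $s$.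

**Step 2.** *This step makes the systems for different $N$ comparable.* Call $s$ short for $N$ if $|E(P^N_s)|<m$, and long otherwise. For infinitely many $N$ the set of short $s$ and the lengths of the short paths are the same; restrict to these $N$. For long $s$ keep only the first $m$ edges of $P^N_s$. Apply Lemma 5 to the vertices of all these paths, indexed by ($s$, position). We get an infinite set $M'$ of values $N$ for which each coordinate is constant or moving. Let $\Phi$ be the finite set of constant values. The last vertex of a short path lies in $V_N$; no vertex lies in $V_N$ for infinitely many $N$, so this coordinate is moving.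

**Step 3.** *This step chooses the paths $R_s$.* Pick $N'\in M'$ and let $R_s$ be the truncated $P^{N'}_s$ for all long $s$. Treat the short elements $s_1,\dots,s_q$ in turn. At the turn of $s_t$, let $E$ be the finite set consisting of $\Phi$, $S$ and all vertices of the $R_s$ chosen so far. Choose $N\in M'$ so large that the moving vertices at $N$ avoid $E$ and $V_N\cap E=\emptyset$. Let $P=P^N_{s_t}$ end in $v_j$; then $j>N$. Since $P$ meets $V_N$ only in $v_j$, the set $F=E\cup(V(P)\setminus\{v_j\})$ contains none of $v_j,\dots,v_{j+m}$. Lemma 1 gives a path $L'$ of length $\ge m$ from $v_j$ in $G-F$. It starts in $Y\setminus X$ and avoids $S$, so it lies in $Y\setminus X$. It meets $P$ only in $v_j$. So $P\cup L'$ is a path of length $\ge m$ from $s_t$ in $G[Y]$ that meets $X$ only in $s_t$. Let $R_{s_t}$ consist of its first $m$ edges.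

**Step 4.** *This step checks that the $R_s$ are disjoint.* The paths for long $s$ come from one system, so they are disjoint. Now compare $R_{s_t}$ with the paths chosen before it. The moving vertices of $P$ and all vertices of $L'$ avoid $E$, so they cause no conflict. Let $x$ be a vertex of $P$ at a constant coordinate, so $x\in\Phi$. It is not on an earlier added path $L''$, as those avoid $\Phi$. It is also not on an earlier used $P^{N''}_s$ with $s\ne s_t$: since $x$ is constant, it lies on $P^{N''}_{s_t}$, which is disjoint from $P^{N''}_s$. $\square$

## 5. Each $v_i$ lies strictly inside its least separation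

**Assume from now on, for a contradiction, that $G$ satisfies the hypotheses of Theorem 1 but contains no copy of $C$.**

For $i\ge0$ let $(X_i,Y_i)$ be the least good separation of order $\kappa(K_i)$ with $K_i\subseteq X_i$, which exists by Lemma 3, and let $S_i=X_i\cap Y_i$.

**Lemma 7.** $v_i\in X_i\setminus Y_i$ for every $i$.

*Proof.* The proof shows that otherwise the hairs of $C_i$ can be rerouted outward to give $C$. Suppose $v_i\in Y_i$, and let $R_s$ $(s\in S_i)$ be as in Lemma 6 for $L=K_i$ and $(X_i,Y_i)$. Each hair $H$ of $C_i$ starts in $K_i\subseteq X_i$.

If $H$ meets $S_i$, let $s_H$ be its first vertex in $S_i$. The vertices of $H$ before $s_H$ all lie in $X_i\setminus Y_i$. Replace $H$ by its initial segment up to $s_H$ followed by $R_{s_H}$. If $H$ does not meet $S_i$, then $H\subseteq X_i\setminus Y_i$, and we keep $H$. The truncated hair runs from $X_i$ to $v_i\in Y_i$, so it meets $S_i$ and is replaced. Hence every kept hair is a full hair.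

The $s_H$ are distinct, the $R_s$ are disjoint, the retained parts of the old hairs lie in $X_i$, and $V(R_s)\cap X_i=\{s\}$. So the new hairs are disjoint, and they meet $K_i\subseteq X_i$ only in their starting vertices. A kept hair has its full length, and a replaced one has length $\ge m$. So each new hair is at least as long as the corresponding hair of $C$, and $G$ contains $C$, a contradiction. $\square$

*Example.* In the square of a path we found $X_i=\{v_j:j\le i+1\}$ and $S_i=\{v_i,v_{i+1}\}$, so $v_i\in Y_i$. The paths $v_iv_{i+2}v_{i+4}\dots$ and $v_{i+1}v_{i+3}v_{i+5}\dots$, cut after $m=6$ edges, can serve as $R_{v_i}$ and $R_{v_{i+1}}$. The proof of Lemma 7 keeps the hair $v_{i-1}v_{i-2}$, replaces the hair at $v_{i+1}$, and adds one at $v_i$. After shortening, this is the copy of $C$ found by hand in Section 2.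

So only one situation is left: every $v_i$ is shut in behind a separator of size $\kappa(K_i)\le n$. No outward extension will help there. But the sequence itself has to get out, and $(\ast)$ says how.

## 6. A nested chain of separators through which the sequence escapes

First we see how two least separations can lie.

**Lemma 8 (laminarity).** Let $i,j\ge0$. If $K_i\subseteq X_j$, then $(X_i,Y_i)\le(X_j,Y_j)$. If $K_j\subseteq X_i$, then $(X_j,Y_j)\le(X_i,Y_i)$. Otherwise $X_i\subseteq Y_j$ and $X_j\subseteq Y_i$.

*Proof.* Let $K_i\subseteq X_j$. In Lemma 2(a) for $(X_i,Y_i)$ and $(X_j,Y_j)$, the first separation has $K_i$ in its $X$-side, so its order is $\ge\kappa(K_i)$. The second has $K_j$ in its $X$-side, so its order is $\ge\kappa(K_j)$. The orders sum to $\kappa(K_i)+\kappa(K_j)$, so equality holds in both cases. Leastness of $(X_i,Y_i)$ gives $(X_i,Y_i)\le(X_i\cap X_j,Y_i\cup Y_j)\le(X_j,Y_j)$. The second claim is symmetric.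

Otherwise $K_i\subseteq Y_j$ and $K_j\subseteq Y_i$, as cliques lie on one side. In Lemma 2(b) the $X$-sides $X_i\cap Y_j$ and $X_j\cap Y_i$ contain $K_i$ and $K_j$, so the orders are $\ge\kappa(K_i)$ and $\ge\kappa(K_j)$, and again equality holds. Leastness gives $X_i\subseteq X_i\cap Y_j$ and $X_j\subseteq X_j\cap Y_i$. $\square$

**Step 1.** *This step finds the place where the sequence leaves $X_j$.* Let $j\ge0$. By Lemma 7, $v_j\in X_j\setminus Y_j$, and $X_j$ contains finitely many $v_i$. So there is $g\ge j$ with $v_j,\dots,v_g\in X_j\setminus Y_j$ and $v_{g+1}\notin X_j\setminus Y_j$. If $v_{g+1}\notin X_j$, then $v_g,v_{g+1}\notin S_j$, and $(\ast)$ with $F=S_j$ gives a path from $X_j\setminus Y_j$ to $Y_j\setminus X_j$ avoiding $S_j$, which is impossible. Hence $v_{g+1}\in S_j$. Put $j'=g+1$.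

**Step 2.** *This step shows that the separation of $v_{j'}$ contains that of $v_j$.* By Lemma 7, $v_{j'}\in X_{j'}\setminus Y_{j'}$. We go through the cases of Lemma 8.

- If $K_{j'}\subseteq X_j$, then Lemma 8 gives $v_{j'}\in S_j\subseteq Y_j\subseteq Y_{j'}$, a contradiction. So $K_{j'}\not\subseteq X_j$, and hence $K_{j'}\subseteq Y_j$.
- $X_j\subseteq Y_{j'}$ is impossible, since $v_{j'}\in X_j\setminus Y_{j'}$.

The remaining alternative is $K_j\subseteq X_{j'}$, and it gives $(X_j,Y_j)\le(X_{j'},Y_{j'})$.

**Step 3.** *This step iterates and fixes notation.* Let $j_0=0$ and $j_{r+1}=(j_r)'$. Write $(X^r,Y^r)=(X_{j_r},Y_{j_r})$, $S^r=X^r\cap Y^r$ and $w_r=v_{j_{r+1}}$. Let $\varphi_r:C_{v(j_{r+1})}\to C_{j_{r+1}}\subseteq G$ be the fixed isomorphism, so $\varphi_r(v(j_{r+1}))=w_r$ and $\varphi_r(K)=K_{j_{r+1}}$. We have shown: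

1. $X^r$ increases and $Y^r$ decreases with $r$. Each $(X^r,Y^r)$ is good, and its order equals $\kappa$ of an $n$-clique contained in $X^r$.
2. $w_r\in S^r$, and $w_r\notin Y^{r'}$ for all $r'>r$, because $w_r\notin Y^{r+1}\supseteq Y^{r'}$.
3. $\varphi_r(K)\subseteq Y^r$.

Note what has changed. The copy given by $\varphi_r$ has its clique outside $X^r$, in $Y^r$, and its truncated hair ends at the vertex $w_r$ of the separator $S^r$. Behind this separator lie $S^{r-1},S^{r-2},\dots$, so there may be room to lengthen the truncated hair *inward*. The next two sections carry this out.

The properties 1–3 concern each $r$ with its own data, or pairs $r<r'$. So they are preserved when we pass to a subsequence and reindex by $0,1,2,\dots$. We do this several times.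

## 7. The persistent part $T$ of the separators, and types of coordinates

**Step 1.** *This step makes orders and pairs uniform.* Orders are at most $n$ and $V(C)$ is finite, so after passing to a subsequence:

4. All orders are equal to some $k$, and $v:=v(j_{r+1})\in V(C)$ does not depend on $r$.

**Step 2.** *This step splits each separator into a part common to all and a private part.* If $r<r'<r''$, then $S^r\cap S^{r''}\subseteq X^{r'}\cap Y^{r'}=S^{r'}$, because $X^r\subseteq X^{r'}$ and $Y^{r''}\subseteq Y^{r'}$. So for each $x$ the set $\{r:x\in S^r\}$ is an interval. Let $T$ be the set of all $x$ that lie in $S^r$ for all large $r$. Then $|T|\le k$, and every $x\notin T$ lies in only finitely many $S^r$. Drop the first few $r$ so that $T\subseteq S^r$ for all $r$. Then choose indices greedily, each so large that its separator contains none of the finitely many vertices outside $T$ in the separators chosen before. We get: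

5. $T\subseteq S^r$ for all $r$, and the sets $S^r\setminus T$ are pairwise disjoint. Moreover $w_r\in S^r\setminus T$, because by 2, $w_r\notin Y^{r+1}\supseteq S^{r+1}\supseteq T$.

*Example of such a $T$.* Let a graph consist of a one-way infinite path $v_0v_1v_2\dots$ and a vertex $t$ adjacent to all $v_i$. Put $X^r=\{t,v_0,\dots,v_r\}$ and $Y^r=\{t,v_r,v_{r+1},\dots\}$. There is no edge between $\{v_0,\dots,v_{r-1}\}$ and $\{v_{r+1},v_{r+2},\dots\}$, so these are good separations, with separators $\{t,v_r\}$. Here $T=\{t\}$, and the sets $S^r\setminus T=\{v_r\}$ are disjoint. (This illustrates only item 5; there is no claim that these separations come from a $C$.)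

**Step 3.** *This step records where the vertices of the copies $\varphi_r$ lie.* For each $r$ the four sets
$$X^r\setminus Y^r,\qquad T,\qquad S^r\setminus T,\qquad Y^r\setminus X^r$$
partition $V(G)$. Call the elements $c\in V(C_v)$ *coordinates*. There are finitely many, so after passing to a subsequence and using Lemma 5 for the maps $\varphi_r:V(C_v)\to V(G)$:

6. For each coordinate $c$, the one of the four sets that contains $\varphi_r(c)$ does not depend on $r$; it is called the *type* of $c$, written $X\setminus Y$, $T$, $S\setminus T$ or $Y\setminus X$. Each coordinate is constant or moving. Coordinates of type $T$ are constant, since $T$ is finite. Coordinates of type $S\setminus T$ are moving, since the sets $S^r\setminus T$ are disjoint. The coordinate $v$ has type $S\setminus T$, since $\varphi_r(v)=w_r$.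

## 8. Long disjoint paths running inward through the chain

**Lemma 9 (inward paths).** For every $r\ge2m$ there are disjoint paths $I^r_s$ $(s\in S^r\setminus T)$ of length $2m$, with $I^r_s$ starting at $s$, such that $V(I^r_s)\subseteq X^r\setminus T$ and $V(I^r_s)\cap Y^r=\{s\}$. For each finite $F\subseteq V(G)$, all $I^r_s$ avoid $F$ once $r$ is large enough.

*Proof.* Let $q=r-2m$ and $A=Y^q\cap X^r$. By monotonicity $A\supseteq S^q\cup S^r$.

**Step 1.** *This step links $S^q$ to $S^r$ by $k$ disjoint paths in $G[A]$.* Suppose $Z\subseteq A$ with $|Z|<k$ separates $S^q$ from $S^r$ in $G[A]$. Let $W$ be as in Lemma 4 for $(X^q,Y^q)$ and $Z$. Consider a path in $G[Y^q]-Z$ that starts in $S^q\setminus Z$, and suppose it has a vertex outside $X^r\setminus Y^r$. The first such vertex lies in $X^r$: it is either the starting vertex, which is in $S^q\subseteq X^r$, or a neighbour of a vertex of $X^r\setminus Y^r$. Hence it lies in $S^r$, and the initial segment up to it is a path in $G[A]-Z$ from $S^q$ to $S^r$. Such a path contains an $S^q$–$S^r$ path, a contradiction. So all these paths lie in $X^r\setminus Y^r$, and $W\subseteq X^r$ contains finitely many $v_i$. Lemma 4 gives a good separation of order $|Z|<k$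 whose $X$-side contains $X^q$. By 1 and 4, $X^q$ contains an $n$-clique with $\kappa=k$, a contradiction. By Menger there are $k$ disjoint $S^q$–$S^r$ paths in $G[A]$.

**Step 2.** *This step shows that the paths outside $T$ are long.* Since $|S^q|=|S^r|=k$, each vertex of $S^q\cup S^r$ is an end of one of these paths. A vertex of $T\subseteq S^q\cap S^r$ is both the first and the last vertex of the path through it, so this path is trivial. Hence the other paths avoid $T$. Such a path, from $S^q\setminus T$ to $s\in S^r\setminus T$, meets each of $S^q,S^{q+1},\dots,S^r$, because it starts in $X^q\subseteq X^p$ and ends in $Y^r\subseteq Y^p$ for $q\le p\le r$. These meetings are outside $T$, hence at $2m+1$ distinct vertices by 5. So the path has length $\ge2m$. Let $I^r_s$ consist of its last $2m$ edges, traversed from $s$. It lies in $X^r\setminus T$ and meets $S^r$ only in $s$, so it meets $Y^r$ only in $s$.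

**Step 3.** *This step proves the claim about $F$.* The paths $I^r_s$ lie in $X^r\cap Y^{r-2m}$ and avoid $T$. Suppose $x\notin T$ lies in $X^r\cap Y^{r-2m}$ for infinitely many $r$. Then by monotonicity $x\in Y^p$ for all $p$ and $x\in X^p$ for all large $p$. So $x\in S^p$ for all large $p$, that is, $x\in T$, a contradiction. Hence each of the finitely many $x\in F\setminus T$ lies on some $I^r_s$ for only finitely many $r$. $\square$

## 9. Assembling $C$ from several copies

Let $\Phi$ be the finite set of values of constant coordinates. For $x\in K$ let $x=c_0,c_1,\dots,c_\ell$ be the hair of $C_v$ at $x$. If this hair has a coordinate of type $S\setminus T$, let $e$ be the least index with $c_e$ of this type; the hair is then *cut* at $c_e$. Otherwise it is *uncut*. The truncated hair ends at $v$, which has type $S\setminus T$ by 6, so it is cut. Hence every uncut hair has its full length $\ell_x$. For an uncut hair we must realize all of it; a cut hair we may leave as soon as we reach an inward path.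

**Step 1.** *This step builds the clique and the beginning of each hair.* The *base part* of a hair is its initial segment up to and including the first coordinate of type $T$ or $S\setminus T$; it is the whole hair if there is none. By 3, $\varphi_r(c_0)\in Y^r$. Going along the hair, as long as no coordinate of type $T$ or $S\setminus T$ has occurred, the images stay in $Y^r\setminus X^r$, and the next image, being a neighbour, is again in $Y^r$. So all base coordinates have images in $Y^r$. By Lemma 9 choose $R\ge2m$ such that the paths $I^R_s$ avoid $\Phi\cup T$. Take $\varphi_R$ on all base parts, in particular on $K$. There are three kinds of base parts.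

- If it ends in the cut coordinate $c_e$, append $I^R_s$ with $s=\varphi_R(c_e)$. This hair has length $\ge m$ and is finished.
- If it is a whole hair without coordinate of type $T$ or $S\setminus T$, the hair is uncut and finished.
- If it ends in a coordinate of type $T$, the hair will be continued in Step 3 (unless this coordinate is its last one).

The $I^R_s$ are disjoint and meet $Y^R$ only in $s$, and the base parts lie in $Y^R$. So all paths built so far are disjoint.

**Step 2.** *This step looks at what is left.* If no coordinate has type $T$, Step 1 has already produced a copy of $C$, which is the contradiction. In general we might try to continue a hair beyond its coordinate of type $T$ by $\varphi_R$ as well. This fails for the following reason: after a vertex of $T$ the hair may enter $X^R\setminus Y^R$, where the paths $I^R_s$ run, and nothing prevents it from meeting them. But the value of a coordinate of type $T$ is the same for all $r$. So beyond it we may continue with $\varphi_r$ for a different, much larger $r$.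

For each hair of the third kind consider the coordinates after its base part, up to the cut coordinate $c_e$ if the hair is cut, and up to the end otherwise. Map the $T$-type coordinates among them to their constant values. The others split into maximal *runs* of consecutive coordinates not of type $T$. Each run is preceded by a coordinate of type $T$, and a cut coordinate can occur in a run only as its last element.

**Step 3.** *This step realizes the runs, one after another, each with its own $r$.* For a run $\sigma$, let $F$ be the finite set of all vertices used so far together with $\Phi\cup T$. By Lemmas 5 and 9 choose $r\ge2m$ so large that all moving coordinates have $\varphi_r$-values outside $F$ and all $I^r_s$ avoid $F$.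

* *$\sigma$ does not contain a cut coordinate.* Take $\varphi_r$ on $\sigma$. Since $\varphi_r$ preserves edges and $T$-type coordinates are constant, the path $\varphi_r(\sigma)$ connects correctly to the preceding $T$-type coordinate, and to the following one if there is one.
* *$\sigma$ ends with the cut coordinate $c_e$.* Let $t\in T$ be the image of the preceding coordinate, $s=\varphi_r(c_e)$, and let $B$ be the path from $t$ to $s$ formed by $t$ and $\varphi_r(\sigma)$. Let $y$ be the first vertex of $B$ on $I:=I^r_s$. It exists since $s\in I$, and $y\ne t$ since $I\cap T=\emptyset$. Since $I$ has length $2m$, we can follow $I$ from $y$ in one of its two directions for at least $m$ edges. The segment of $B$ from $t$ to $y$ followed by this part of $I$ is a path from $t$ of length $\ge m$, and it meets $T$ only in $t$. Use it to finish the hair.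

**Step 4.** *This step checks that all pieces are disjoint.* Each coordinate is used at most once. The vertices newly used for a run $\sigma$ are of three kinds.

- Moving values $\varphi_r(c)$. They avoid $F$.
- Vertices of $I^r_s$. They avoid $F$.
- Constant values $\varphi_r(c)\in\Phi\setminus T$ of coordinates $c\in\sigma$. Such a value was not used before: all earlier-used paths $I^{r'}_{s'}$ avoid $\Phi$, and any earlier-used vertex $\varphi_{r'}(c')$ has $c'\ne c$, so $\varphi_{r'}(c')\ne\varphi_{r'}(c)=\varphi_r(c)$ by injectivity of $\varphi_{r'}$.

Within one run, the values $\varphi_r(c)$ are distinct by injectivity of $\varphi_r$, and a piece of $I^r_s$ is attached only at $y$, the first vertex of $B$ on it. Finally, the values of distinct $T$-type coordinates are distinct, and they are not used otherwise, because values of coordinates not of type $T$ and all $I$-paths lie outside $T$.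

**Step 5.** *This step reads off the copy.* We have the $n$-clique $\varphi_R(K)$ with pairwise disjoint paths starting at its vertices and otherwise disjoint from it. The path at $\varphi_R(x)$ has length exactly $\ell_x$ if the hair at $x$ is uncut, and length $\ge m>\ell_x$ if it is cut. So $G$ contains $C$, contradicting the assumption. This proves Theorem 1, and with it Theorem 2. $\blacksquare$

## 10. A finite version for paths of bounded length

**Proposition 3.** For every $C$ and every $d\ge1$ there is $N$ such that the following holds. If a graph $G$ has distinct vertices $v_0,\dots,v_N$ such that, for each $i<N$, $v_i$ and $v_{i+1}$ are adjacent or joined by $N$ internally disjoint paths of length $\le d$, and each $v_i$ lies in a subgraph $C_i$ with $(v_i,C_i)\cong(v,C_v)$ for some $v\in V(C)$, then $G$ contains $C$.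

*Proof.* We use the compactness theorem of first-order logic: if every finite subset of a theory has a model, then the theory has a model. Suppose the proposition fails for some $C$ and $d$, so there is a counterexample for every $N$. Consider the first-order theory of graphs with constants $c_0,c_1,\dots$ stating:

- the $c_i$ are distinct;
- for all $i$ and $M$: $c_i,c_{i+1}$ are adjacent or joined by $M$ internally disjoint paths of length $\le d$ (one sentence for each $i,M$, because $d$ is fixed);
- for all $i$: $c_i$ plays the role of $v$ in a copy of $C_v$ for some $v\in V(C)$ (a finite disjunction);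
- there is no copy of $C$.

A finite subset of these sentences mentions only finitely many $c_i$ and $M$. It holds in a counterexample for any $N$ that is at least all these $i$ and $M$, with $c_i$ interpreted as $v_i$. By compactness the theory has a model. There, for each $i$, the vertices $c_i,c_{i+1}$ are adjacent or, for every $M$, joined by $M$ internally disjoint paths. In the first case the edge $c_ic_{i+1}$ avoids every finite $F\subseteq V(G)\setminus\{c_i,c_{i+1}\}$. In the second case, one of $|F|+1$ internally disjoint paths avoids $F$. So $(\ast)$ holds, and Theorem 1 gives a copy of $C$ in the model, a contradiction. $\square$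

## 11. A graph without freeness and without $C$

Freeness cannot simply be dropped from Theorem 2. Let $C$ be a triangle with a hair of length $1$ at each vertex. Let $G$ be the two-way infinite path
$$\dots\, a_i\,v_i\,b_i\,a_{i+1}\,v_{i+1}\,b_{i+1}\,\dots$$
with the additional edges $a_ib_i$ $(i\in\mathbb Z)$. For $v\in K$, the graph $C_v$ is a triangle with hairs of length $1$ at the two vertices other than $v$. So the triangle $a_iv_ib_i$ with the edges $a_ib_{i-1}$ and $b_ia_{i+1}$ is a copy of $C_v$ with $v_i$ in the role of $v$, and the $v_i$ lie along a 2-way infinite path.

The neighbours of $a_i$ are $v_i,b_i,b_{i-1}$, those of $b_i$ are $v_i,a_i,a_{i+1}$, and those of $v_i$ are $a_i,b_i$. The vertices $b_i$ and $a_{i+1}$ have no common neighbour, so no triangle contains an edge $b_ia_{i+1}$, and the only triangles of $G$ are the $a_iv_ib_i$. In $C$ every vertex of the triangle has degree $3$, but $v_i$ has degree $2$ in $G$. So $G$ contains no copy of $C$, although all hypotheses of Theorem 2 except freeness hold. Condition $(\ast)$ fails here too: deleting $b_i$ and $a_{i+1}$ separates $v_i$ from $v_{i+1}$.
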